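# Harmonic homeomorphisms of the unit ball onto Euclidean space

## A ball stretched to infinite height

A real function is harmonic if it is $C^2$ and its Laplacian vanishes. A map into $\mathbb R^m$ is harmonic if each of its components is harmonic. We write points of $\mathbb R^3$ as $X=(x_1,x_2,z)$, put $\xi=x_1+ix_2=re^{i\theta}$ and $\rho=|X|$, and let $B$ be the open unit ball, with poles $N=(0,0,1)$ and $S=(0,0,-1)$. Let $R_N=|X-N|$ and $R_S=|X-S|$.

Spread charge of density $1$ on the ray of the $z$-axis above $N$ and of density $-1$ on the ray below $S$. The potential is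
$$u(X)=\int_1^\infty\Big(\frac1{\sqrt{r^2+(t-z)^2}}-\frac1{\sqrt{r^2+(t+z)^2}}\Big)dt .$$
An antiderivative of $1/\sqrt{r^2+(t\mp z)^2}$ is $\log\big(t\mp z+\sqrt{r^2+(t\mp z)^2}\big)$. The two contributions at $t=T$ cancel as $T\to\infty$, and the contributions at $t=1$ give
$$u=\log(R_S+1+z)-\log(R_N+1-z).\tag{1}$$

Let us check by hand that $u$ is harmonic. Put $L=\log(R+t)$ with $R=\sqrt{r^2+t^2}$. Then
$$L_t=\frac1R,\qquad L_{tt}=-\frac t{R^3},\qquad rL_r=\frac{r^2}{R(R+t)}=1-\frac tR,\qquad \frac1r(rL_r)_r=\frac t{R^3},$$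
so $\Delta L=L_{tt}+\frac1r(rL_r)_r=0$ for $r>0$. The function $L$ is smooth wherever $R+t>0$, that is, off $\{r=0,\ t\le0\}$, so by continuity $\Delta L=0$ there too. Taking $t=1+z$ and $t=1-z$ we see that $u$ is harmonic in $B$ and smooth near every point of $\overline B\setminus\{N,S\}$. Moreover
$$u_z=\frac1{R_S}+\frac1{R_N}>0,\qquad r\,u_r=\frac{1-z}{R_N}-\frac{1+z}{R_S}.\tag{2}$$

Now consider the harmonic map $F_0(X)=(x_1,x_2,u(X))$. It keeps each vertical line and stretches it. On the axis, $u=\log\frac{1+z}{1-z}$, so the segment from $S$ to $N$ is stretched onto the whole line $\mathbb R$. Off the axis the stretching is finite. On the sphere write $z=\cos\phi$, $\mathsf c=\cos\frac\phi2$, $\mathsf s=\sin\frac\phi2$; then $R_N=2\mathsf s$, $1-z=2\mathsf s^2$, $R_S=2\mathsf c$, $1+z=2\mathsf c^2$, and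
$$u=\log\frac{\mathsf c(1+\mathsf c)}{\mathsf s(1+\mathsf s)},\tag{3}$$
which decreases strictly from $+\infty$ to $-\infty$ as $\phi$ runs through $(0,\pi)$ and is $0$ at $\phi=\pi/2$. Put $U^*(r)=u(r,\sqrt{1-r^2})$ for $0<r\le1$. This is continuous and strictly decreasing, with $U^*(0+)=\infty$ and $U^*(1)=0$. For instance, at $(3/5,0,4/5)$ we have $R_N=\sqrt{10}/5$ and $R_S=3\sqrt{10}/5$, so $U^*(3/5)=\log\frac{3(\sqrt{10}+3)}{\sqrt{10}+1}\approx1.49$. Since $u$ is odd in $z$ and $u_z>0$, for each $r\in(0,1)$ the vertical chord over $r$ is mapped bijectively onto $(-U^*(r),U^*(r))$. Hence $F_0$ maps $B$ bijectively onto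
$$\{(\zeta,c)\in\mathbb C\times\mathbb R:\ |\zeta|<1,\ |c|<U^*(|\zeta|)\},\qquad U^*(0):=\infty ,$$
and its Jacobian is $u_z>0$. So a harmonic diffeomorphism can stretch the ball to infinite extent in one direction, while the other two directions remain inside the cylinder $|\zeta|<1$.

Can a harmonic map do this in all three directions at once? It was conjectured, in "On Some New Properties Of Harmonic Mappings", that there is no harmonic homeomorphism of the open unit ball $B$ of $\mathbb R^3$ onto $\mathbb R^3$. The conjecture is false.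

**Theorem A.** There are harmonic $f_1,f_2,f_3$ in the unit ball $B\subset\mathbb R^3$ such that $F=(f_1,f_2,f_3)$ is a homeomorphism of $B$ onto $\mathbb R^3$; indeed $F$ can be taken to be a real-analytic diffeomorphism with $J_F>0$.

**Theorem B.** A harmonic homeomorphism of the unit ball of $\mathbb R^n$ onto $\mathbb R^n$ exists if and only if $n\ge3$. For $n\ge3$ it can be chosen to be a real-analytic diffeomorphism with positive Jacobian.

## One and two variables

We first settle the low dimensions of Theorem B, where the answer is negative.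

For $n=1$, a harmonic function on $(-1,1)$ is affine, hence bounded, so it is not onto $\mathbb R$.

For $n=2$ the statement is Radó's theorem. Recall that $H^p$, $p>0$, is the space of holomorphic $h$ on the unit disc with $\sup_{t<1}\int_0^{2\pi}|h(te^{i\theta})|^p\,d\theta<\infty$. We use two textbook facts (Duren, *Theory of $H^p$ Spaces*, Theorems 3.16 and 2.2): a univalent (that is, injective holomorphic) function in the disc lies in $H^p$ for every $p<\frac12$, and a function in $H^p$ has finite radial limits at almost every boundary point. As an illustration, $h(\omega)=\omega/(1-\omega)^2$ is univalent, and $|h|^p\le|1-\omega|^{-2p}$ has bounded circle means when $2p<1$, since $|1-te^{i\theta}|\ge|\sin\theta|$ for $|\theta|\le\pi/2$ and $|1-te^{i\theta}|\ge1$ for the other $\theta$.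

Suppose $f=(u_1,u_2)$ is a harmonic homeomorphism of the disc onto $\mathbb R^2$.

**Step 1: neither $u_j$ has a critical point.** The level set $\ell=\{u_j=c\}$ is the preimage of a line under a homeomorphism, so it is homeomorphic to $\mathbb R$. Near a critical point $P$ of the nonconstant function $u_j$, with $u_j(P)=c$, we can write $u_j-c=\operatorname{Re}\psi^m$ with $m\ge2$ and $\psi$ a local conformal coordinate vanishing at $P$. In a small coordinate disc $D$ around $P$, the set $\ell\cap D$ is then the union of $2m\ge4$ arcs issuing from $P$. It is connected, open in $\ell$, and removing $P$ leaves $2m$ components. But a connected open subset of a topological line is an interval, and removing one point from it leaves two components. So $\nabla u_j\ne0$ everywhere.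

**Step 2: $u_j$ is the real part of a univalent function.** Let $h_j=u_j+i\tilde u_j$ be holomorphic. By Step 1 each level set of $u_j$ is a connected smooth curve, noncompact because it is homeomorphic to $\mathbb R$, so it has a regular parametrization by an interval. By the Cauchy–Riemann equations $\nabla\tilde u_j$ is orthogonal to $\nabla u_j$ and of the same length, so it is tangent to the curve, and the arclength derivative of $\tilde u_j$ is $\pm|\nabla u_j|\neq0$. Being continuous, it has constant sign, so $\tilde u_j$ is strictly monotone on the curve. If $h_j(P)=h_j(P')$, then $P$ and $P'$ lie on one level curve of $u_j$ and $\tilde u_j(P)=\tilde u_j(P')$, so $P=P'$.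

**Step 3: contradiction.** By the two facts recalled above, $h_1$ and $h_2$ have finite radial limits at almost every boundary point. Hence there is a radius on which $u_1$ and $u_2$ both stay bounded. But the preimage under $f$ of a closed disc of $\mathbb R^2$ is compact in the unit disc, so $|f|\to\infty$ along every radius. This contradiction finishes $n=2$.

From now on $n\ge3$.

## Level curves of $u$ and rotationally symmetric maps

We look for $F=(\operatorname{Re}f,\operatorname{Im}f,u)$ where $u$ is fixed once and for all and $f$ is compatible with rotation in the $\xi$-plane. It costs nothing to work in all dimensions $n\ge3$ at once; for Theorem A read $n=3$ and $y=z$.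

Write $X=(\xi,y)\in\mathbb C\times\mathbb R^{n-2}$, $\xi=re^{i\theta}$, $\rho=|X|$, let $B$ be the unit ball of $\mathbb R^n$, and let $\Sigma=\{\xi=0,\ |y|=1\}$ (the two poles when $n=3$). We want $u$ with values in $\mathbb R^{n-2}$ such that the following hold.

* **(U1)** $u$ is $C^\infty$ in a neighborhood of each point of $\overline B\setminus\Sigma$, harmonic in $B$, and depends only on $(r,y)$.
* **(U2)** $A:=D_yu$ satisfies $\det A>0$ on $\overline B\setminus\Sigma$. For $r>0$ the vector $\kappa:=-A^{-1}\partial_ru\in\mathbb R^{n-2}$ satisfies $|\kappa|\le\kappa_0<\infty$ and $\kappa\cdot y\ge0$ on $\overline B\cap\{r>0\}$.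
* **(U3)** For each $c\in\mathbb R^{n-2}$ there are $r_c\in(0,1]$ and a continuous $Y_c:[0,r_c]\to\mathbb R^{n-2}$ such that $\{(r,y):r\ge0,\ r^2+|y|^2\le1,\ (r,y)\notin\Sigma,\ u(r,y)=c\}$ is the graph of $Y_c$, with $r^2+|Y_c(r)|^2<1$ for $r<r_c$ and $=1$ for $r=r_c$.

In words: each level set of $u$ in the half-ball of pairs $(r,y)$ is a curve that starts on the axis $\{r=0\}$, is a graph over $r$, has bounded slope $\kappa$, and ends on the sphere.

**Lemma 1.** For $n=3$ the function (1) satisfies (U1)–(U3).

*Proof.* (U1) was checked above. For (U2), $A=u_z>0$ by (2). Differentiating (1) directly,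
$$u_r=r\Big[\frac1{R_S(R_S+1+z)}-\frac1{R_N(R_N+1-z)}\Big].$$
Since $r\le R_S,R_N$ and $|z|\le1$, this is a difference of two nonnegative numbers, at most $1/R_S$ and $1/R_N$ respectively. So $|u_r|\le\max(1/R_S,1/R_N)\le u_z$ and $|\kappa|=|u_r/u_z|\le1$. If $z>0$, then $R_N<R_S$ and $1-z<1+z$, so $u_r\le0$ and $\kappa\ge0$. As $u$ is odd in $z$, so is $\kappa$, and $\kappa z\ge0$ everywhere.

For (U3), fix $r\in(0,1]$. By $u_z>0$ and (3), $u(r,\cdot)$ increases strictly from $-U^*(r)$ to $U^*(r)$ on $[-\sqrt{1-r^2},\sqrt{1-r^2}]$. For $r=0$, $u$ increases from $-\infty$ to $\infty$ on $(-1,1)$. So $u(r,z)=c$ is solvable if and only if $r=0$ or $U^*(r)\ge|c|$, that is, if and only if $r\le r_c$, where $U^*(r_c)=|c|$. The solution is unique, and it lies on the sphere only for $r=r_c$. Since $u\to\pm\infty$ at the poles, the poles have neighborhoods in $\overline B$ that the level set does not meet. So the level set is closed in a compact set, hence compact, and a function with compact graph is continuous. $\square$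

For example, if $c=0$, then $r_0=1$ and $Y_0\equiv0$: the level curve is the equatorial radius.

**The derivative along the curves.** For $0<r<r_c$ the point $(r,Y_c(r))$ lies in the open ball, and the implicit function theorem gives a local $C^1$ solution of $u(r,y)=c$. By the uniqueness in (U3) it is $Y_c$. So $Y_c\in C^1(0,r_c)$ and $Y_c'=\kappa(r,Y_c)$. Put
$$V=\partial_r+\kappa\cdot\nabla_y\quad(r>0),\qquad v_0:=\sqrt{1+\kappa_0^2}\ge|V| .$$
Then for smooth $\Phi$ depending on $(r,y)$,
$$\frac{d}{dr}\Phi(r,Y_c(r))=(V\Phi)(r,Y_c(r)),\qquad 0<r<r_c.\tag{4}$$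
Every point of $\overline B$ with $r>0$ lies on one of these curves: take $c$ to be the value of $u$ there.

**Proposition 2.** Let $u$ satisfy (U1)–(U3), and let $f:B\to\mathbb C$ be continuous with $f(e^{i\alpha}\xi,y)=e^{i\alpha}f(\xi,y)$ for all real $\alpha$. If for each $c$ the function $r\mapsto|f(r,Y_c(r))|$ is strictly increasing on $[0,r_c)$ from $0$ to $\infty$, then $F=(\operatorname{Re}f,\operatorname{Im}f,u)$ is a homeomorphism of $B$ onto $\mathbb R^n$.

*Proof.* Let $(\zeta,c)\in\mathbb C\times\mathbb R^{n-2}$. The points of $B$ with $u=c$ are exactly $(re^{i\theta},Y_c(r))$, $0\le r<r_c$, and $|f|$ there equals $|f(r,Y_c(r))|$. By hypothesis exactly one $r$ gives $|f|=|\zeta|$. If $\zeta=0$, then $r=0$ and the point is unique. If $\zeta\ne0$, then $r>0$, and $f(re^{i\theta},Y_c(r))=e^{i\theta}f(r,Y_c(r))$ equals $\zeta$ for exactly one value of $e^{i\theta}$. So $F$ is a continuous bijection of $B$ onto $\mathbb R^n$, and by invariance of domain (a continuous injective map from an open subset of $\mathbb R^n$ to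 $\mathbb R^n$ is open) it is a homeomorphism. $\square$

So we need a harmonic $f=e^{i\theta}g(r,y)$ whose modulus increases from $0$ to $\infty$ along every level curve of $u$. The map $F_0$ corresponds to $f=\xi$, whose modulus only reaches $r_c$.

## A conserved average that excludes real profiles

The first attempt is a real profile: $f=e^{i\theta}g$ with $g$ real, so that $F$ sends each half-plane $\theta=\text{const}$ into a half-plane (or its opposite). This cannot work, for the following reason. Let $S$ now denote the unit sphere with surface measure $\sigma$, and let $f=e^{i\theta}g(r,y)$ be harmonic in $B$. Consider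
$$m(t)=\int_S f(tX)\,\bar\xi\,d\sigma(X)=\int_S r\,g(tX)\,d\sigma(X),\qquad 0<t<1.$$
Both $f$ and $\bar\xi$ are harmonic, so Green's identity on $\{\rho<t\}$ gives $\int_{\rho=t}(f\,\partial_\nu\bar\xi-\bar\xi\,\partial_\nu f)=0$. On $\{\rho=t\}$ we have $\partial_\nu\bar\xi=\bar\xi/t$. Rescaling to $S$, this says $m(t)-t\,m'(t)=0$, so
$$\int_S r\,g(tX)\,d\sigma(X)=Ct\quad\text{with a constant } C.\tag{5}$$
The weighted average of $g$ over spheres stays bounded, whatever harmonic $f$ we choose.

Suppose now that $g$ is real and $F=(\operatorname{Re}f,\operatorname{Im}f,u)$ is a homeomorphism onto $\mathbb R^n$. By (U3) the axis $\{r=0\}$, on which $f=0$, is already mapped onto $\{0\}\times\mathbb R^{n-2}$, so by injectivity $f\ne0$ for $r>0$. Thus $g$ has constant sign for $r>0$, say $g>0$. As $F$ is a homeomorphism onto $\mathbb R^n$, $|F|\to\infty$ uniformly as $\rho\to1$. On $K=\{X\in S:r\ge\frac12\}$ the values $u(tX)$, $\frac12\le t<1$, are bounded, so $\min_{X\in K}g(tX)\to\infty$ as $t\to1$. Then the left side of (5) is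 at least $\frac12\sigma(K)\min_{X\in K}g(tX)\to\infty$, while the right side stays bounded. This is a contradiction.

So $g$ must be complex, and its argument must vary in such a way that $|g|$ is large while the average of $g$ is not.

## Fast oscillation in a half-plane

Here is a model in which $|g|$ grows and the average does not. In the half-plane $\{x\le0\}$ with coordinates $(x,y)$, put $E=e^{\lambda x}$ and
$$q=1+i\varepsilon E\cos\lambda y-\tfrac{\varepsilon^2}4E^2\cos2\lambda y .$$
Each term is harmonic. On $\{x=0\}$ the average of $q$ over a period is $1$. Since $\cos^2a=\frac12(1+\cos2a)$,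
$$|q|^2=\Big(1-\tfrac{\varepsilon^2}4E^2\cos2\lambda y\Big)^2+\varepsilon^2E^2\cos^2\lambda y
=1+\tfrac{\varepsilon^2}2E^2+\tfrac{\varepsilon^4}{16}E^4\cos^22\lambda y .$$
So $|q|^2\ge1+\frac{\varepsilon^2}2$ at every boundary point, with a gain that does not depend on $\lambda$, while $q\to1$ on $\{x\le-\tau\}$ as $\lambda\to\infty$. Multiplying $g$ by such factors, each with a much larger $\lambda$ than the one before, could increase $|g|$ at the boundary without bound and hardly change it on compact sets.

Why is the term with $2\lambda y$ needed? Take $q_1=1+i\varepsilon E\cos\lambda y$. Its modulus is at least $1$ as well, but we need monotonicity along curves, and the curves need not be orthogonal to the boundary. For the slanted derivative $D=\partial_x+\beta\partial_y$,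
$$D|q_1|^2=\varepsilon^2\lambda E^2\,(1+\cos2\lambda y-\beta\sin2\lambda y),$$
with minimum over $y$ equal to $\varepsilon^2\lambda E^2(1-\sqrt{1+\beta^2})<0$ if $\beta\ne0$. This happens in the ball too. Take $n=3$, let $\varphi=\arccos(z/\rho)$ be the polar angle, and let $s=\rho^\lambda$ play the role of $E$. By (2),
$$V\varphi=\frac{z-\kappa r}{\rho^2}=\frac{zu_z+ru_r}{\rho^2u_z}=\frac{1}{\rho^2u_z}\Big(\frac1{R_N}-\frac1{R_S}\Big)=\frac{R_S-R_N}{\rho^2(R_S+R_N)},$$
which is nonzero for $z\ne0$. With $q_1=1+i\varepsilon s\cos\lambda\varphi$, $a_1=V\rho/\rho$ and $b_1=V\varphi$, on the sphere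
$$V|q_1|^2=\varepsilon^2\lambda\,(a_1+a_1\cos2\lambda\varphi-b_1\sin2\lambda\varphi).$$
Near a point of the sphere with $r>0$ and $z\ne0$, the phase $2\lambda\varphi$ runs through a full period within distance $O(1/\lambda)$. So for large $\lambda$ there are points nearby where this is at most $-\frac12\varepsilon^2\lambda\big(\sqrt{a_1^2+b_1^2}-a_1\big)$, a negative number of size $\lambda$. In $V|fq_1|^2=|q_1|^2V|f|^2+|f|^2V|q_1|^2$ the first term is bounded in $\lambda$ and the second is of size $-\lambda$ at such points if $f\ne0$ there, so monotonicity of $|fq_1|$ is lost.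

The second harmonic in $q$ removes the oscillation of $|q|^2$ at order $\varepsilon^2$. What remains oscillates at order $\varepsilon^4$, while the gain is of order $\varepsilon^2$:
$$D|q|^2\ge\varepsilon^2\lambda E^2-\tfrac{\varepsilon^4}8|\beta|\lambda E^4>0\quad\text{if }\varepsilon^2|\beta|<8 .$$
A small $\varepsilon$, fixed independently of $\lambda$, is enough.

## The multiplication lemma

In the ball the product $fq$ is no longer harmonic, and the factor $q$ must be switched off near $\Sigma$. The lemma of this section says that the model survives both changes. Let $u$ satisfy (U1)–(U3).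

**Definition (the class $\mathcal H$ and the function $W_f$).** $\mathcal H$ is the set of complex-valued $f\in C^\infty(\overline B)$, harmonic in $B$, with $f(e^{i\alpha}\xi,y)=e^{i\alpha}f(\xi,y)$ for all real $\alpha$. For $f\in\mathcal H$ and $r>0$,
$$W_f=\frac1r\,V|f|^2=\frac2r\operatorname{Re}(\bar f\,Vf).$$
We write $\inf W_f$ for the infimum over $\overline B\cap\{r>0\}$, and $|\nabla f|^2=|\nabla\operatorname{Re}f|^2+|\nabla\operatorname{Im}f|^2$.

For example, $f=\xi$ has $W_f=\frac1r(r^2)_r=2$. For $n=3$, $f=\xi z$ also lies in $\mathcal H$, with $W_f=2z^2+2r\kappa z\ge0$, but $W_f=0$ on $z=0$, so $\inf W_f=0$.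

If $f\in\mathcal H$, then $f=e^{i\theta}g(r,y)$, $f=0$ on $\{r=0\}$, and $|f|$ depends only on $(r,y)$. Since $\partial_\theta f=if$ and the vector field $\partial_\theta$ has length $r$, we have $|f|\le r|\nabla f|$. Also $|Vf|\le v_0|\nabla f|$. This is why we divide by $r$: for $f,h\in\mathcal H$,
$$W_{f+h}-W_f=\frac2r\operatorname{Re}(\bar f\,Vh+\bar h\,Vf+\bar h\,Vh),$$
so pointwise, up to the axis and with no loss near it,
$$|W_{f+h}-W_f|\le2v_0\big(2|\nabla f||\nabla h|+|\nabla h|^2\big).\tag{6}$$
If $W_f>0$ on $\overline B\cap\{r>0\}$, then by (4) $|f|^2$ is strictly increasing along every curve $r\mapsto(r,Y_c(r))$, $r\in[0,r_c]$, starting from $0$. In particular $f\ne0$ on $\overline B\cap\{r>0\}$.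

**Lemma 3.** For each $\sigma\in(0,1)$ put $\gamma(\sigma)=\sigma/(2v_0)>0$. For every $f\in\mathcal H$ with $\inf W_f>0$, every $\rho_0\in[0,1)$ and every $\eta>0$, there is $\tilde f\in\mathcal H$ with

1. $\inf W_{\tilde f}>0$;
2. $|\nabla(\tilde f-f)|\le\eta$ on $\{\rho\le\rho_0\}$;
3. $|\tilde f|\ge|f|$ on $\partial B$, and $|\tilde f|^2\ge(1+\gamma(\sigma))|f|^2$ on $\partial B\cap\{r\ge\sigma\}$.

The plan of the proof is to let $\tilde f$ be the harmonic function with boundary values $fq$. Near the sphere $\tilde f=fq+d$ with an error $d$. The gain in $V|fq|^2$ is of size $\lambda\chi^2s^2$, where $\chi$ is a cutoff. The error has two parts: a bounded part living only where $\chi\ne0$, which the gain can absorb, and a part spread over the whole ball, which must therefore tend to $0$.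

**Step 1: the cutoff, the phase and the factor $q$.** This step fixes the ingredients. Let $\chi=\chi_0(r/\rho)$ on $\overline B\setminus\{0\}$, with $\chi_0\in C^\infty(\mathbb R)$, $0\le\chi_0\le1$, $\chi_0=0$ on $(-\infty,\sigma/2]$ and $\chi_0=1$ on $[\sigma,\infty)$. Then $\chi$ is smooth, as it vanishes near the axis. With $M=\|\chi_0''\|_\infty$, Taylor's formula gives $0\le\chi_0(x)+t\chi_0'(x)+\frac12Mt^2$ for all real $t$, so the discriminant is nonpositive: $|\chi_0'|^2\le2M\chi_0$. Since $|\nabla(r/\rho)|\le2/\rho$,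
$$|\nabla\chi|^2\le C\chi\quad\text{on }\{\rho\ge\tfrac13\}.\tag{7}$$
Let $\varphi=\arccos(y_1/\rho)$, the angle to the $y_1$-axis, which is smooth on $\{r>0\}$. In polar coordinates about that axis,
$$|\nabla\varphi|=\frac1\rho,\qquad\nabla\varphi\cdot\nabla\rho=0,\qquad\Delta\varphi=\frac{1}{\rho^2\sin^{n-2}\varphi}\,\partial_\varphi(\sin^{n-2}\varphi)=\frac{n-2}{\rho^2}\cot\varphi .$$
On $\operatorname{supp}\chi$ we have $\sin\varphi\ge r/\rho\ge\sigma/2$, so $\cot\varphi$ is smooth and bounded there. Put
$$\varepsilon^2=\sigma/v_0\le1,\quad\text{so that}\quad\gamma(\sigma)=\varepsilon^2/2 .$$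
Let $\lambda\ge1$ be a large number to be chosen at the end, $s=\rho^\lambda$, and
$$q=1+p,\qquad p=i\varepsilon\chi s\cos\lambda\varphi-\tfrac{\varepsilon^2}4\chi^2s^2\cos2\lambda\varphi .$$
The computation of the half-plane model, with $\chi s$ in place of $E$, gives
$$|q|^2=1+\tfrac{\varepsilon^2}2\chi^2s^2+\tfrac{\varepsilon^4}{16}\chi^4s^4\cos^2(2\lambda\varphi).\tag{8}$$
Fix $\tau$ with $0<\tau\le\min(\frac13,1-\rho_0)$. Below, $C$ denotes constants that may depend on $f,\chi_0,\sigma,n,u,\tau$ but not on $\lambda$; they may change from line to line.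

**Step 2: a corrector that cancels the leading part of $\Delta(fp)$.** For $\mu\in\{\lambda,2\lambda\}$ let $T_\pm=\rho^\mu e^{\pm i\mu\varphi}=e^{\mu\Theta_\pm}$ with $\Theta_\pm=\log\rho\pm i\varphi$. With the bilinear product, $\nabla\Theta_\pm\cdot\nabla\Theta_\pm=\rho^{-2}-|\nabla\varphi|^2=0$, so no term with $\mu^2$ appears in $\Delta T_\pm$. Moreover $\Delta\log\rho=(n-2)\rho^{-2}$, so $\Delta\Theta_\pm=(n-2)\rho^{-2}(1\pm i\cot\varphi)$. Hence for smooth $\Phi$
$$\Delta(\Phi T_\pm)=T_\pm\Delta\Phi+\mu T_\pm L_\pm\Phi,\qquad L_\pm\Phi=2\nabla\Theta_\pm\cdot\nabla\Phi+(n-2)\rho^{-2}(1\pm i\cot\varphi)\Phi .$$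
The term $\mu T_\pm L_\pm\Phi$ has size $\lambda$ near the sphere, which is too much: if $\|E\|_\infty\le C\lambda$ and $\|E\|_{L^1}\le C$, the gradient estimate of Step 3 would give only $C\lambda^{(n-1)/n}$. We cancel this term on the sphere by adding a multiple of $\log\rho$, which does not change boundary values. As $\nabla\Theta_\pm\cdot\nabla\log\rho=\rho^{-2}$,
$$L_\pm(\log\rho\;\Psi)=\log\rho\;L_\pm\Psi+2\rho^{-2}\Psi .$$
With $\Psi=-\frac12\rho^2L_\pm\Phi$ the terms $\mu T_\pm L_\pm\Phi$ and $\mu T_\pm\cdot2\rho^{-2}\Psi$ cancel, and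
$$\Delta\big[(\Phi+\log\rho\,\Psi)T_\pm\big]=T_\pm\big(\Delta\Phi+\Delta(\log\rho\,\Psi)\big)+\mu\log\rho\;T_\pm L_\pm\Psi.\tag{9}$$
Writing the cosines as exponentials, $fp=\sum_{j=1}^4\Phi_jT_j$, where $\Phi_j=\frac{i\varepsilon}2\chi f$ for the two terms with $\mu=\lambda$ and $\Phi_j=-\frac{\varepsilon^2}8\chi^2f$ for the two terms with $\mu=2\lambda$. Let $\Psi_j$ be the corresponding $\Psi$'s. All $\Phi_j,\Psi_j$ are independent of $\lambda$ and, extended by $0$ off $\operatorname{supp}\chi$, smooth on $\{\frac13\le\rho\le1\}$. There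
$$|\Phi_j|+|\Psi_j|\le C(\chi+|\nabla\chi|),$$
because $L_\pm$ involves at most one derivative. Put
$$\beta=\log\rho\sum_j\Psi_jT_j,\qquad w=\psi(\rho)\,(fp+\beta),$$
with $\psi$ smooth, $\psi=0$ for $\rho\le\frac13$, $\psi=1$ for $\rho\ge\frac23$. Then $w\in C^\infty(\overline B)$, and $w=fp$ on $\partial B$.

**Step 3: the remainder, the definition of $\tilde f$, and property 3.** Let $E=\Delta w\in C^\infty(\overline B)$. With $t=\mu|\log\rho|$ we have $\mu|\log\rho|\rho^{\mu/2}=te^{-t/2}\le2e^{-1}<1$, so (9) shows that the Laplacian of $fp+\beta$ is at most $C\rho^{\lambda/2}$ in absolute value on $\{\frac13\le\rho\le1\}$. The terms with derivatives of $\psi$ live on $\frac13\le\rho\le\frac23$ and are at most $C\lambda\rho^\lambda$. So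
$$|E|\le C\rho^{\lambda/2}+C\lambda(2/3)^\lambda1_{\{\rho\le2/3\}},\quad\text{hence}\quad\|E\|_\infty\le C,\quad\|E\|_{L^1(B)}\le C/\lambda .$$
Let $v\in C^\infty(\overline B)$ solve $\Delta v=E$ in $B$, $v=0$ on $\partial B$; this textbook fact is Theorem 6.19 of Gilbarg–Trudinger, applied to real and imaginary parts. We claim
$$|\nabla v|\le C\lambda^{-1/n},\qquad|v|\le C\lambda^{-1/n}(1-\rho).\tag{10}$$
Recall that $v(X)=\int_BG(X,Y)E(Y)\,dY$ with the Green function
$$G(X,Y)=c_n\big(|X-Y|^{2-n}-(|Y||X-Y^*|)^{2-n}\big),\qquad Y^*=Y/|Y|^2,$$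
where $|Y||X-Y^*|$ stands for $(1-2X\cdot Y+|X|^2|Y|^2)^{1/2}$. One has
$$|Y|^2|X-Y^*|^2-|X-Y|^2=1+|X|^2|Y|^2-|X|^2-|Y|^2=(1-|X|^2)(1-|Y|^2)\ge0 .$$
The $X$-gradient of $(|Y||X-Y^*|)^{2-n}$ has length $(n-2)|Y|(|Y||X-Y^*|)^{1-n}\le(n-2)|X-Y|^{1-n}$. So $|\nabla_XG|\le C|X-Y|^{1-n}$, and differentiation under the integral is permitted. Splitting the integral at $|X-Y|=\lambda^{-1/n}$,
$$|\nabla v|\le C\int_B\frac{|E(Y)|}{|X-Y|^{n-1}}\,dY\le C\lambda^{-1/n}\|E\|_\infty+C\lambda^{(n-1)/n}\|E\|_{L^1}\le C\lambda^{-1/n}.$$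
The second bound in (10) follows by integrating along radii from $\partial B$, where $v=0$.

Put $h=w-v$ and $\tilde f=f+h$. Then $h\in C^\infty(\overline B)$ is harmonic in $B$, and $h=fp$ on $\partial B$. As $p$ depends only on $(r,y)$, the boundary function $fp$ has the equivariance of $f$. So $h(\xi,y)$ and $e^{-i\alpha}h(e^{i\alpha}\xi,y)$ are harmonic with equal boundary values, hence equal. Thus $\tilde f\in\mathcal H$, and $\tilde f=fq$ on $\partial B$. There $s=1$, so (8) gives $|q|\ge1$, and $|q|^2\ge1+\frac{\varepsilon^2}2=1+\gamma(\sigma)$ where $r\ge\sigma$, since $\chi=1$ there. This is property 3.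

**Step 4: Region 1, where $h$ is negligible.** Region 1 is $\{\rho\le1-\tau\}\cup\{X\notin\operatorname{supp}\chi\}$. This step gives property 2 and half of property 1. Off $\operatorname{supp}\chi$, and for $\rho\le\frac13$, $w=0$. For $\rho\le1-\tau$, $|\nabla w|\le C\lambda(1-\tau)^\lambda$. Together with (10), $|\nabla h|\to0$ uniformly on Region 1 as $\lambda\to\infty$. Since $\rho_0\le1-\tau$, property 2 holds for large $\lambda$. By (6), also $W_{\tilde f}\ge\frac12\inf W_f$ on Region 1 $\cap\,\{r>0\}$ for large $\lambda$.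

**Step 5: Region 2, the main terms.** Region 2 is $\{\rho\ge1-\tau\}\cap\operatorname{supp}\chi$; together with Region 1 it covers $\overline B$. Here $\rho\ge\frac23$, so $\psi=1$, and $r\ge\sigma\rho/2\ge\sigma/3=:r_0$. Let $a=\inf W_f>0$, and let $b$ be the minimum of $|f|^2$ on this compact set; $b>0$, since the set does not meet $\{r=0\}$. Now $\tilde f=fq+d$ with $d=\beta-v$, and
$$V|\tilde f|^2=|q|^2V|f|^2+|f|^2V|q|^2+2\operatorname{Re}V(\overline{fq}\,d)+V|d|^2.\tag{11}$$
Since $|q|\ge1$, the first term is at least $V|f|^2=rW_f\ge ar_0$. For the second, we need how $V$ acts on $\rho$ and $\varphi$. By (U2),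
$$\frac{V\rho}\rho=\frac{r+\kappa\cdot y}{\rho^2}\ge\frac r{\rho^2}\ge\frac\sigma2,\qquad|V\varphi|\le\frac{v_0}\rho\le2v_0 .$$
Differentiate (8), using $Vs=\lambda s\,V\rho/\rho\ge0$ and $V\cos^2(2\lambda\varphi)=-2\lambda\sin(4\lambda\varphi)V\varphi$.

* The derivative of $s^2$ contributes $\varepsilon^2\chi^2\lambda s^2\,V\rho/\rho\ge\lambda\varepsilon^2\chi^2s^2\frac\sigma2$.
* The derivative of $s^4$ contributes a nonnegative term, which we drop.
* The derivative of $\cos^2(2\lambda\varphi)$ contributes at least $-\frac{\varepsilon^4}8\chi^4s^4\lambda\cdot2v_0$.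
* The derivatives of $\chi^2$ and $\chi^4$ contribute at least $-(1+\frac14)v_0\chi|\nabla\chi|s^2\ge-2v_0\chi|\nabla\chi|s^2$, as $\varepsilon,\chi,s\le1$.

Since $\varepsilon^2v_0=\sigma$, we have $\frac{\varepsilon^4}8\cdot2v_0=\frac{\varepsilon^2\sigma}4$, and $\chi^4s^4\le\chi^2s^2$. Therefore
$$V|q|^2\ge\tfrac{\varepsilon^2\sigma}4\lambda\chi^2s^2-C\chi s.\tag{12}$$
This is where the choice of $\varepsilon$ enters: the oscillation left in $|q|^2$ costs at most half of the gain.

**Step 6: Region 2, the error terms.** We bound the last two terms of (11). With $t=\lambda|\log\rho|$ as before, $\lambda|\log\rho|s^{1/2}\le1$. Also $1-\rho\le|\log\rho|$, $|T_j|\le s$, and $|\nabla T_j|\le C\lambda s$. From the definition of $\beta$, differentiating its three factors separately,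
$$|\beta|\le\tfrac C\lambda(\chi+|\nabla\chi|)s^{1/2},\qquad|\nabla\beta|\le C(\chi+|\nabla\chi|)s^{1/2}+\tfrac C\lambda .$$
Here the factor $\log\rho$, when differentiated, leaves $C(\chi+|\nabla\chi|)s$; the factor $T_j$ leaves $C|\log\rho|(\chi+|\nabla\chi|)\lambda s\le C(\chi+|\nabla\chi|)s^{1/2}$; and $\Psi_j$ leaves $C|\log\rho|s\le C/\lambda$. Furthermore $|\nabla(fq)|\le C(1+\lambda\chi s)$. With (10) we obtain the following.

* $|\nabla(fq)||\beta|\le\frac C\lambda+C\chi s$.
* $|\nabla(fq)||v|\le C\lambda^{-1/n}(1+\lambda(1-\rho)s)\le C\lambda^{-1/n}$.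
* $|fq||\nabla d|\le C(\chi+|\nabla\chi|)s^{1/2}+C\lambda^{-1/n}$.
* $|d||\nabla d|\le C\lambda^{-1/n}$, since $|d|\le C\lambda^{-1/n}$ and $|\nabla d|\le C$.

The last two terms of (11) are at most $2v_0(|\nabla(fq)||d|+|fq||\nabla d|+|d||\nabla d|)$ in absolute value. Together with $V|f|^2\ge ar_0$, (12) and $b\le|f|^2\le C$, this gives, with $C_1$ independent of $\lambda$,
$$V|\tilde f|^2\ge ar_0+\tfrac{b\varepsilon^2\sigma}4\lambda\chi^2s^2-C_1(\chi+|\nabla\chi|)s^{1/2}-C_1\lambda^{-1/n}.\tag{13}$$

**Step 7: Region 2, the choice of $\lambda$.** We show that the right side of (13) is at least $ar_0/2$ for large $\lambda$. First take $\lambda$ so large that $C_1\lambda^{-1/n}\le ar_0/4$. By (7) there is $\delta>0$, independent of $\lambda$, with $C_1(\chi+|\nabla\chi|)\le ar_0/4$ wherever $\chi<\delta$. There are three cases.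

* Where $\chi<\delta$: the third term of (13) is at most $ar_0/4$ in absolute value, so $V|\tilde f|^2\ge ar_0/2$.
* Where $\chi\ge\delta$: the third term is at most $C_2s^{1/2}$ in absolute value, with $C_2$ independent of $\lambda$. If $C_2s^{1/2}\le ar_0/4$, again $V|\tilde f|^2\ge ar_0/2$.
* Otherwise $\chi\ge\delta$ and $s\ge s_0:=(ar_0/4C_2)^2$. For $\lambda$ so large that $\frac{b\varepsilon^2\sigma}4\lambda\delta^2s_0^2\ge C_2$, the second term dominates the third, and the same bound holds.

Since $r\le1$, $W_{\tilde f}=\frac1rV|\tilde f|^2\ge ar_0/2$ on Region 2. With Step 4 this proves property 1. $\square$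

## Infinitely many multiplications

We now iterate Lemma 3 and pass to the limit. We use the textbook fact that a locally uniform limit of harmonic functions is harmonic and that all derivatives converge locally uniformly. The function $u$ still only needs (U1)–(U3).

**Step 1: the sequence.** This step arranges that each multiplication happens so close to the sphere that it does not spoil the earlier ones. Put $\sigma_N=\frac1{N+1}$ for $N\ge1$. Then $\gamma(\sigma_N)=\frac1{2v_0(N+1)}$, and since $\prod(1+x_k)\ge1+\sum x_k$ for $x_k\ge0$,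
$$\prod_{N\ge m}(1+\gamma(\sigma_N))=\infty\quad\text{for all }m .$$
Let $f_0=\xi$; then $f_0\in\mathcal H$ and $W_{f_0}=2$. Given $f_{N-1}\in\mathcal H$ with $a_{N-1}:=\inf W_{f_{N-1}}>0$, do two things.

* By uniform continuity of $f_{N-1}$ on $\overline B$, choose $\rho_N\in[1-\frac1N,1)$, with $\rho_N\ge\rho_{N-1}$ if $N\ge2$ and $\rho_1>0$, such that $\big||f_{N-1}(X)|-|f_{N-1}(X/|X|)|\big|\le1$ for $\rho_N\le|X|\le1$.
* Apply Lemma 3 to $f_{N-1}$ with $\sigma=\sigma_N$, $\rho_0=\rho_N$ and $\eta=\eta_N\le2^{-N}$ so small that, by (6), the resulting $f_N$ satisfies on $\{\rho\le\rho_N,\ r>0\}$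
$$|W_{f_N}-W_{f_{N-1}}|\le2^{-N-1}\min(a_0,\dots,a_{N-1}).$$

**Step 2: the limit and its monotonicity.** Since $f_N-f_{N-1}$ vanishes at $0$ and has gradient at most $2^{-N}$ on $\{\rho\le\rho_N\}$,
$$|f_N-f_{N-1}|\le2^{-N}\quad\text{on }\{\rho\le\rho_N\}.\tag{14}$$
As $\rho_N\uparrow1$, $f_N\to f$ locally uniformly in $B$, with all derivatives. The limit is harmonic, and $f(e^{i\alpha}\xi,y)=e^{i\alpha}f(\xi,y)$. For $m\ge1$, on $\{\rho\le\rho_m,\ r>0\}$ every step with $N\ge m$ is controlled, so
$$W_f\ge a_{m-1}-\sum_{N\ge m}2^{-N-1}a_{m-1}\ge\tfrac12a_{m-1}>0.\tag{15}$$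
By (4), for each $c$ the function $r\mapsto|f(r,Y_c(r))|$ is continuous and strictly increasing on $[0,r_c)$, with value $0$ at $r=0$.

**Step 3: $|f|$ is unbounded along each curve.** Lemma 3 controls the growth on the sphere; we transfer it to points inside. Let $Q=(r_c,Y_c(r_c))\in\partial B$. The function $r\mapsto|(r,Y_c(r))|$ is continuous on $[0,r_c]$, is less than $1$ at $r=0$ and equals $1$ at $r_c$. So for large $N$ there is $X_N=(r_N,Y_c(r_N))$ with $r_N<r_c$ and $|X_N|=\rho_N$. Any limit point of $(X_N)$ lies on the compact curve and on $\partial B$, so $X_N\to Q$ and $Q_N:=X_N/|X_N|\to Q$.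

Fix $m$ with $\sigma_m\le r_c/2$. For large $N$ the point $Q_N$ has first coordinate $r(Q_N)\ge r_c/2\ge\sigma_k$ for all $k\ge m$. Property 3 applies at $Q_N$: its second part for $k=m,\dots,N-1$, and its first part, repeated, in the form $|f_{m-1}|\ge|f_0|=r$ on $\partial B$. Hence
$$|f_{N-1}(Q_N)|^2\ge\prod_{k=m}^{N-1}(1+\gamma(\sigma_k))\,(r_c/2)^2\to\infty .$$
Since $|X_N|=\rho_N\le\rho_M$ for $M\ge N$, (14) and the choice of $\rho_N$ give
$$|f(X_N)|\ge|f_{N-1}(X_N)|-\sum_{M\ge N}2^{-M}\ge|f_{N-1}(Q_N)|-1-1\to\infty .$$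

**Step 4: the homeomorphism.** By Steps 2 and 3 the hypotheses of Proposition 2 hold. So $F=(\operatorname{Re}f,\operatorname{Im}f,u)$, all of whose components are harmonic, is a homeomorphism of $B$ onto $\mathbb R^n$.

**Step 5: the Jacobian.** Finally, we show that $J_F>0$. Write $f=e^{i\theta}g(r,y)$. For $r>0$ we have $g\ne0$. Use source coordinates $(r,\theta,y)$, with volume $r\,dr\,d\theta\,dy$, and target coordinates $(|\zeta|^2,\arg\zeta,c)$, where the area element of the $\zeta$-plane is $\frac12\,d|\zeta|^2\,d\arg\zeta$. In these coordinates $F$ is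
$$|\zeta|^2=|g(r,y)|^2,\qquad\arg\zeta=\theta+\arg g(r,y),\qquad c=u(r,y).$$
Only $\arg\zeta$ depends on $\theta$, with derivative $1$, so expanding the determinant along the $\theta$-column and then using $\det\begin{pmatrix}\alpha&\beta_1\\ \beta_2&A\end{pmatrix}=\det A\,(\alpha-\beta_1A^{-1}\beta_2)$,
$$J_F=\frac1{2r}\det\begin{pmatrix}\partial_r|g|^2&\nabla_y|g|^2\\ \partial_ru&A\end{pmatrix}=\frac{\det A}{2r}\,V|g|^2=\tfrac12W_f\det A>0 .$$
As a check, for $F_0$ we have $W_{f_0}=2$, which gives $J_{F_0}=\det A=u_z$ when $n=3$, as found at the start. On $\{\rho\le\rho_m,\ r>0\}$, (15) gives $J_F\ge\frac14a_{m-1}\det A$. Both sides are continuous in $B$, so this persists on $\{r=0\}$, and $J_F>0$ in all of $B$. Harmonic functions are real-analytic, so by the analytic inverse function theorem $F$ is a real-analytic diffeomorphism.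

For $n=3$ the conditions (U1)–(U3) hold by Lemma 1. This proves Theorem A, and the conjecture is disproved. $\blacksquare$

## A charged exterior region in dimension $n\ge4$

For Theorem B it remains to produce $u$ with (U1)–(U3) when $n\ge4$. We imitate the opening example: the two charged rays become the region $\{\xi=0,\ |y'|>1\}$, and the sign of the charge becomes the direction $\omega'=y'/|y'|$. Identify $y'\in\mathbb R^{n-2}$ with $(0,y')\in\mathbb R^n$, put $k_\mp=|X\mp y'|^{2-n}$, and
$$u(X)=\tfrac12\int_{|y'|>1}\omega'\,(k_--k_+)\,dy'.$$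
For $n=3$ this formula is exactly the integral of the first section.

**Step 1: (U1) and the shape of $u$.** Locally uniformly in $X$ off $\{\xi=0,\ |y|\ge1\}$, the integrand and its $X$-derivatives are $O(|y'|^{1-n})$ at infinity, which is integrable in $\mathbb R^{n-2}$, and $|X\mp y'|$ stays away from $0$. Since $|X|^{2-n}$ is harmonic off the origin of $\mathbb R^n$, $u$ is smooth and harmonic off $\{\xi=0,\ |y|\ge1\}$, a set which meets $\overline B$ in $\Sigma$. It depends only on $(r,y)$, and $u(\xi,Oy)=Ou(\xi,y)$ for $O\in O(n-2)$. Taking those $O$ that fix $y\ne0$, we see that $u$ is parallel to $y$; taking $O=-I$ at $y=0$, we see that $u=0$ there. So, with $\eta=|y|$ and $\omega=y/|y|$,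
$$u=\omega\,U(r,\eta),\qquad U(r,0)=0 .$$

**Step 2: $A$ is positive definite.** Truncate to $1<|y'|<R$. Substituting $y'\to-y'$ in the $k_+$ part turns the truncated integral into $\int\omega'k_-\,dy'$. As $\nabla_yk_-=-\nabla_{y'}k_-$, and $\nabla_{y'}k_-=O(|y'|^{1-n})$ is integrable, we may let $R\to\infty$ in the derivative and integrate by parts; the boundary term at $|y'|=R$ is $O(R^{n-3}R^{2-n})=O(R^{-1})$. With $D_{y'}\omega'=(I-\omega'\otimes\omega')/|y'|$ and outer normal $-\omega'$ on $|y'|=1$,
$$A=D_yu=-\int_{|y'|>1}\omega'\otimes\nabla_{y'}k_-\,dy'=\int_{|y'|>1}k_-\frac{I-\omega'\otimes\omega'}{|y'|}\,dy'+\int_{|y'|=1}\omega'\otimes\omega'\,k_-\,d\sigma.\tag{16}$$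
Both integrals are symmetric and nonnegative, and the first is positive definite, because for a unit vector $\nu$ the number $\nu^T(I-\omega'\otimes\omega')\nu=1-(\nu\cdot\omega')^2$ is positive for almost every $\omega'$. So $\det A>0$. Here $Y$-derivatives in the direction $\omega$ give $A\omega=\omega U_\eta$, so $U_\eta=\omega^TA\omega>0$, also one-sidedly at $\eta=0$. Since $U(r,0)=0$, $U>0$ for $\eta>0$.

**Step 3: the sign of $\kappa\cdot y$.** For $\eta>0$, $A=U_\eta\,\omega\otimes\omega+\frac U\eta(I-\omega\otimes\omega)$ and $\partial_ru=\omega U_r$, so $\kappa=\omega\hat\kappa$ with $\hat\kappa=-U_r/U_\eta$; for $y=0$, $\partial_ru=0$ and $\kappa=0$. In $U=\omega\cdot u$ the integrand is even in $y'$, so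
$$U=\int_{|y'|>1,\ \omega\cdot y'>0}(\omega\cdot\omega')(k_--k_+)\,dy',\tag{17}$$
$$U_r=-(n-2)\,r\int_{|y'|>1,\ \omega\cdot y'>0}(\omega\cdot\omega')\big(|X-y'|^{-n}-|X+y'|^{-n}\big)dy'\le0,$$
because $|X+y'|^2-|X-y'|^2=4\eta\,\omega\cdot y'>0$. Hence $\hat\kappa\ge0$ and $\kappa\cdot y\ge0$.

**Step 4: the bound on $\kappa$.** We compare $U_r$ and $U_\eta$ with the distance to $\Sigma$. On $\overline B\cap\{r>0\}$ with $\eta>0$ let $\delta^2=r^2+(1-\eta)^2$; then $0<\delta^2\le2-2\eta\le2$, as $r^2\le1-\eta^2$. For $|y'|\ge1$ we have $|y-y'|\ge1-\eta$, so $|X-y'|\ge\max(\delta,|y-y'|)$. Since $r\le\delta$,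
$$|U_r|\le Cr\int_{\mathbb R^{n-2}}\max(\delta,|y-y'|)^{-n}\,dy'\le Cr\delta^{-2}\le C\delta^{-1}.$$
For the lower bound of $U_\eta$ we keep only the surface integral in (16). If $|\omega'|=1$ and $|\omega'-\omega|\le\delta/2$, then $\omega\cdot\omega'=1-\frac12|\omega-\omega'|^2\ge1-\frac{\delta^2}8\ge\frac34$, and $|X-\omega'|\le|X-\omega|+\frac\delta2\le2\delta$, as $|X-\omega|=\delta$. The set of such $\omega'\in S^{n-3}$ has measure at least $c'\delta^{n-3}$, so
$$U_\eta\ge\int_{|y'|=1}(\omega\cdot\omega')^2k_-\,d\sigma\ge c''\delta^{2-n}\delta^{n-3}=c''\delta^{-1},\qquad c''>0 .$$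
Hence $|\kappa|=|U_r|/U_\eta\le\kappa_0$, and (U2) is proved.

**Step 5: $U\to\infty$ at $\Sigma$.** By rotation fix $\omega$. The integrand in (17) is nonnegative. As $(r,\eta)\to(0,1)$, Fatou's lemma bounds $\liminf U$ below by the same integral at $X=(0,\omega)$. That integral is $+\infty$: near $y'=\omega$ the region $\{|y'|>1\}$ contains the points $\omega+t\nu$ with $t>0$ small, $|\nu|=1$, $\nu\cdot\omega>\frac12$, and $\int t^{2-n}t^{n-3}\,dt$ diverges at $0$, while the other factors there are harmless.

**Step 6: (U3).** On $\partial B$, with $(r,\eta)=(\sin\phi,\cos\phi)$,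
$$\frac d{d\phi}U=\cos\phi\,U_r-\sin\phi\,U_\eta<0\qquad(0<\phi\le\tfrac\pi2).$$
So $U^*(r)=U(r,\sqrt{1-r^2})$ is continuous and strictly decreasing on $(0,1]$, from $\infty$ to $0$. For fixed $r\in(0,1]$, $U(r,\cdot)$ increases strictly from $0$ to $U^*(r)$ on $[0,\sqrt{1-r^2}]$; for $r=0$ it increases from $0$ to $\infty$ on $[0,1)$. Moreover, $u=c\ne0$ if and only if $y$ is a positive multiple of $c$ and $U=|c|$, while $u=0$ if and only if $y=0$. Hence $u(r,y)=c$ is solvable if and only if $r\le r_c$, where $U^*(r_c)=|c|$; the solution is unique, and it lies on the sphere only for $r=r_c$. Since $|u|\to\infty$ at $\Sigma$, the graph is compact, so $Y_c$ is continuous.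

Thus (U1)–(U3) hold for all $n\ge4$. With Lemma 1 for $n=3$, the construction of the previous section gives, for every $n\ge3$, a harmonic homeomorphism of the unit ball onto $\mathbb R^n$ that is a real-analytic diffeomorphism with positive Jacobian. For $n=1$ and $n=2$ none exists, as shown in the second section. This proves Theorem B. $\blacksquare$
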